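# Blaschke products as dilatations of harmonic self-maps of the disc

## Singular boundary measures and Blaschke dilatations: the statements

**Theorem 1.** Let $c$ be the Cantor ternary function on $[0,1]$. Put $\varphi(t)=2\pi c(t/2\pi)$ on $[0,2\pi]$, extended by $\varphi(t+2\pi)=\varphi(t)+2\pi$. The Poisson extension $f$ of $e^{it}\mapsto e^{i\varphi(t)}$ is a univalent sense-preserving harmonic mapping with $f(\mathbb D)=\mathbb D$, and its dilatation is an infinite Blaschke product. Moreover, this Blaschke product has a radial limit of modulus $1$ at every point of $\mathbb T=\partial\mathbb D$.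

**Theorem 2.** Let $f$ be a sense-preserving univalent harmonic self mapping of $\mathbb D$. By Lemma 1 below, $f=P[e^{i\varphi}]$ with $\varphi$ continuous and nondecreasing and $\varphi(t+2\pi)=\varphi(t)+2\pi$. Let $\mu=d\varphi$, an atomless measure on $\mathbb T$ of mass $2\pi$.

* (a) The dilatation $a$ is inner if and only if $\mu$ is singular.
* (b) If $a$ is inner, the set of points of $\mathbb T$ across which $a$ has no analytic continuation is exactly $\operatorname{supp}\mu$, a nonempty perfect set. In particular $a$ is never a finite Blaschke product.
* (c) A set $E\subset\mathbb T$ is the set of accumulation points of the zeros of some infinite Blaschke product which is the dilatation of a univalent harmonic self mapping of $\mathbb D$ if and only if $E$ is nonempty and perfect.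

Here $\mathbb D=\{|z|<1\}$ and $P[\cdot]$ is the Poisson integral. The other words are defined in the next section; first, what the theorems say.

A conformal self-map of the disc is a rigid object, a Möbius transformation. If we ask only for a bijection of $\mathbb D$ onto itself that is *harmonic*, there is a large family, one for each monotone way of wrapping the circle once around itself. Such a map $f$ carries an analytic function $a:\mathbb D\to\mathbb D$, its dilatation, which measures how far $f$ is from being conformal ($a\equiv0$ is the conformal case). The question behind these notes (A. Weitsman; the source of the problem is "Santosh Joshi", doi:10.1007/978-81-322-2113-5) asks how large $|a|$ can be at the boundary: *is there a univalent harmonic self mapping of $\mathbb D$ whose dilatation is an infinite Blaschke product?* Theorem 1 says yes, with an explicit example.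

Theorem 2 explains the example. Having $|a|=1$ almost everywhere on the circle is the same as having boundary data that move only on a null set. The places where $a$ is not analytic are then exactly the places where the boundary data move. The zeros of a Blaschke dilatation can accumulate on any nonempty perfect set and on nothing else. A nonempty perfect set is uncountable, so an infinite Blaschke product whose zeros have only countably many accumulation points is never such a dilatation; on the other hand $E=\mathbb T$ is allowed.

## Dilatations, inner functions, and the tools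

**Definition (harmonic mapping, dilatation).** A complex-valued harmonic function on $\mathbb D$ can be written $f=h+\overline g$ with $h,g$ analytic; we normalize $g(0)=0$. Then $f_z=h'$, $f_{\bar z}=\overline{g'}$, and the Jacobian is $|h'|^2-|g'|^2$. If $f$ is univalent (injective) and sense-preserving, its dilatation is $a=g'/h'$, an analytic function with $|a|<1$. A univalent harmonic self mapping of $\mathbb D$ is a univalent harmonic $f$ with $f(\mathbb D)=\mathbb D$; a sense-reversing one is replaced by $\overline f$.

For example, $f(z)=z+\frac12\overline{z}^2$ has $h=z$, $g=\frac12z^2$ and $a(z)=z$. It is univalent, because $|f(z_1)-f(z_2)|\ge|z_1-z_2|\,(1-\frac12|z_1+z_2|)>0$ for $z_1\ne z_2$ in $\mathbb D$. It is not a self-map, since $f(x)\to\frac32$ as $x\to1^-$. So it is easy to prescribe the dilatation if we do not care about the image. The tension is between the dilatation and the demand $f(\mathbb D)=\mathbb D$.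

**Definition (inner function, Blaschke product).** An inner function is a bounded analytic function on $\mathbb D$ whose radial limits, which exist a.e., have modulus $1$ a.e. An infinite Blaschke product is
$$B(z)=e^{i\gamma}z^m\prod_{n=1}^\infty\frac{|\zeta_n|}{\zeta_n}\frac{\zeta_n-z}{1-\overline{\zeta_n}z},\qquad \gamma\in\mathbb R,\ m\ge0,\ \zeta_n\in\mathbb D\setminus\{0\},\ \sum_n(1-|\zeta_n|)<\infty,$$
with infinitely many zeros listed with multiplicity; a finite Blaschke product has finitely many factors. Every inner function factors as $BS_\nu$ with $B$ a finite or infinite Blaschke product (constant factor included) and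
$$S_\nu(z)=\exp\Big(-\frac1{2\pi}\int\frac{e^{it}+z}{e^{it}-z}\,d\nu(t)\Big),\qquad |S_\nu|=e^{-P[\nu]},$$
where $\nu\ge0$ is a singular measure on $\mathbb T$.

The example to keep in mind is $S(z)=\exp\big(-\frac{1+z}{1-z}\big)$. It is analytic across every point of $\mathbb T\setminus\{1\}$ with modulus $1$ there, so it is inner, but it has no zeros. It is not a Blaschke product, and what shows this on the circle is its behavior at the single point $1$: $S(r)=e^{-(1+r)/(1-r)}\to0$.

**Definition (admissible function).** A function $\varphi:\mathbb R\to\mathbb R$ is admissible if it is nondecreasing and $\varphi(t+2\pi)=\varphi(t)+2\pi$. We write $F=e^{i\varphi}$, $\mu=d\varphi$ (a positive measure on $\mathbb T$ of mass $2\pi$), and $f=P[F]=h+\overline g$.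

Functions and measures on $\mathbb T$ are written in the variable $t$ mod $2\pi$. A measure is *atomless* if points have mass zero, and *singular* if it is carried by a Lebesgue null set. A set is *perfect* if it is closed without isolated points. The support of a nonzero atomless measure is nonempty and perfect, because an isolated point of the support would be an atom. For $\varphi(t)=t$, $\mu$ is Lebesgue measure and $\operatorname{supp}\mu=\mathbb T$. For the $\varphi$ of Theorem 1, $\mu$ gives each stage-$k$ interval of the Cantor construction (scaled to $[0,2\pi]$) mass $2\pi2^{-k}$ and its support is the scaled Cantor set.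

Now the textbook facts. For a complex measure $\lambda$ on $\mathbb T$,
$$P[\lambda](re^{i\theta})=\frac1{2\pi}\int P_r(\theta-t)\,d\lambda(t),\qquad P_r(s)=\frac{1-r^2}{|1-re^{is}|^2},$$
and $P[F]=P[F\,dt]$ for functions. We use the following.

* By Fatou's theorem, $P[\lambda]$ has a.e. radial limit equal to the density of the absolutely continuous part of $\lambda$. Also $P[\lambda](re^{it})\,dt\to\lambda$ weak-* as $r\to1$, with $\int|P[\lambda](re^{it})|\,dt\le|\lambda|(\mathbb T)$.
* If $F_j\to F$ boundedly a.e., then the Poisson integrals converge locally uniformly with all derivatives, since the Poisson kernel and its derivatives are bounded for $|z|\le\rho<1$. In particular $h_j'\to h'$ and $g_j'\to g'$ locally uniformly.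
* A bounded analytic function on $\mathbb D$, not identically zero, has radial limits a.e., and they are nonzero a.e.
* Radó–Kneser–Choquet: the Poisson extension of a homeomorphism of $\mathbb T$ onto itself is univalent in $\mathbb D$. Lewy: a univalent harmonic mapping has nonvanishing Jacobian. (Duren, *Harmonic Mappings in the Plane*, Ch. 2–3.)
* A positive singular measure $\nu$ has symmetric derivative $+\infty$ at $\nu$-a.e. point (Rudin, *Real and Complex Analysis*, Thm 7.15).

Three elementary facts will be used repeatedly, so we prove them.

*Kernel bounds.* Let $\delta=1-r\in(0,\frac12]$ and $|s|\le\pi$. Then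
$$\tfrac13\max(\delta,|s|)\le|1-re^{is}|\le\delta+|s|.\tag{1}$$
Indeed $|1-re^{is}|^2=\delta^2+4r\sin^2\frac s2\ge\max(\delta^2,2s^2/\pi^2)$, because $r\ge\frac12$ and $|\sin\frac s2|\ge|s|/\pi$; and $\sqrt2/\pi>\frac13$. The upper bound is $|1-re^{is}|\le(1-r)+r|1-e^{is}|$. Since $1-r^2\ge\delta$, it follows that
$$P_r(s)\ge\frac{\delta}{(2\delta)^2}=\frac1{4\delta}\qquad(|s|\le\delta).\tag{2}$$

*Finite Blaschke products turn counterclockwise.* If $B$ is a finite Blaschke product of degree $N\ge1$ and $B(e^{it})=e^{i\psi(t)}$ with $\psi$ continuous, then $\psi'=zB'(z)/B(z)$ at $z=e^{it}$. A factor with zero $\zeta$ contributes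
$$\frac z{z-\zeta}+\frac{\overline\zeta z}{1-\overline\zeta z}=\frac{z(\overline z-\overline\zeta)+\overline\zeta(z-\zeta)}{|z-\zeta|^2}=\frac{1-|\zeta|^2}{|z-\zeta|^2}>0\qquad(|z|=1),$$
so $\psi$ is strictly increasing.

*Where a Blaschke product continues.* For an infinite Blaschke product $B$, the set of points of $\mathbb T$ across which $B$ has no analytic continuation is exactly the set of accumulation points of its zeros. If zeros accumulate at $\xi$, continuation across $\xi$ would force $B\equiv0$. If they do not accumulate at $\xi\in\mathbb T$, then neither do the points $1/\overline{\zeta_n}$, so $|1-\overline{\zeta_n}z|\ge c>0$ for all $n$ and all $z$ in a small disc about $\xi$. The $n$-th factor $b_n$ satisfies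
$$1-b_n(z)=\frac{(1-|\zeta_n|)(\zeta_n+|\zeta_n|z)}{\zeta_n(1-\overline{\zeta_n}z)},$$
so $\sum|1-b_n|$ converges uniformly on that disc and the product is analytic there. Since $|\zeta_n|\to1$, the set of accumulation points is nonempty and contained in $\mathbb T$.

## Cauchy integrals for $h'$ and $g'$, and regular polygons by hand

Let $\varphi$ be admissible. The function $F=e^{i\varphi}$ is $2\pi$-periodic of bounded variation, so $dF$ is a complex measure on $\mathbb T$ with $\int dF=0$. Let $c_n=\frac1{2\pi}\int Fe^{-int}dt$, so that $h=\sum_{n\ge0}c_nz^n$ and $g=\sum_{n\ge1}\overline{c_{-n}}z^n$. Integrating $d(Fe^{-int})$ over a period gives $0=\int e^{-int}dF-in\int Fe^{-int}dt$, that is, $nc_n=\frac1{2\pi i}\int e^{-int}dF$, also for $n=0$. The number $\overline{c_{-n}}$ is the $n$-th Fourier coefficient of $\overline F$, so likewise $n\overline{c_{-n}}=\frac1{2\pi i}\int e^{-int}d\overline F$. Summing geometric series,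
$$zh'(z)=\frac1{2\pi i}\int\frac{dF(t)}{1-ze^{-it}},\qquad zg'(z)=\frac1{2\pi i}\int\frac{d\overline F(t)}{1-ze^{-it}}.\tag{3}$$
If $\varphi$ is continuous, then $F(t)-F(s)=ie^{i\varphi(s)}(\varphi(t)-\varphi(s))+O\big((\varphi(t)-\varphi(s))^2\big)$. Summing over fine partitions gives $dF=ie^{i\varphi}d\mu$ and $d\overline F=-ie^{-i\varphi}d\mu$, hence
$$zh'(z)=\frac1{2\pi}\int\frac{e^{i\varphi(t)}}{1-ze^{-it}}\,d\mu(t),\qquad zg'(z)=-\frac1{2\pi}\int\frac{e^{-i\varphi(t)}}{1-ze^{-it}}\,d\mu(t).\tag{4}$$

The simplest case is $\varphi(t)=t$: then $f(z)=z$ and $a\equiv0$.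

The next simplest is a step function. Let $n\ge2$, $\omega=e^{2\pi i/n}$, and let $\varphi$ jump by $2\pi/n$ at $t_k=2\pi k/n$, with $F=\omega^k$ on $(t_k,t_{k+1})$. The jump of $F$ at $t_k$ is $\omega^k-\omega^{k-1}=\omega^k(1-\overline\omega)$. By (3),
$$zh'=\frac{1-\overline\omega}{2\pi i}\sum_{j\ge0}z^j\sum_{k=0}^{n-1}\omega^{k(1-j)}=\frac{n(1-\overline\omega)}{2\pi i}\,\frac z{1-z^n},\qquad zg'=\frac{n(1-\omega)}{2\pi i}\,\frac{z^{n-1}}{1-z^n},$$
since only $j\equiv1$, respectively $j\equiv-1$, mod $n$ survives. Therefore
$$a(z)=\frac{1-\omega}{1-\overline\omega}\,z^{n-2}=-\omega z^{n-2}.$$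
For $n\ge3$ this is a finite Blaschke product of degree $n-2$. But $f$ takes values in the convex hull of the $n$ numbers $\omega^k$, so $f(\mathbb D)\ne\mathbb D$. For $n=2$ the "dilatation" is a unimodular constant and $f(\mathbb D)$ lies in a line; this is why three jumps will be required below.

Here is the first construction to try. Jumps give Blaschke products but the wrong image; the image improves as $n\to\infty$; so take the limit. It fails completely: on each circle $|z|=r$ the modulus $|a|=r^{n-2}$ tends to $0$, the maps converge to $f(z)=z$, and the limiting dilatation is $0$. The jump measures converge to Lebesgue measure, and all the boundary modulus was lost on the way. There are two ways to react. One is to look at continuous boundary data that move only on a small set, so that $\mu$ is singular; this leads to Theorem 1. The other is to pass to the limit more carefully, protecting one circle $|z|=r_n$ at each stage; this will prove Theorem 2(c).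

## Self-maps correspond to continuous admissible functions

**Lemma 1.** (i) Let $\varphi$ be admissible, and either continuous or a step function with at least three jumps per period. Then $h'\ne0$ and $|g'/h'|<1$ in $\mathbb D$. If $\varphi$ is continuous, $f$ is univalent and sense-preserving, $f(\mathbb D)=\mathbb D$, and $f$ is continuous on $\overline{\mathbb D}$.
(ii) Conversely, every sense-preserving univalent harmonic $f$ with $f(\mathbb D)=\mathbb D$ is $P[e^{i\varphi}]$ with $\varphi$ admissible and continuous.

*Proof of (i).*

**Step 1: approximation.** The purpose is to bring in the Radó–Kneser–Choquet theorem, which needs a homeomorphism. Let $\rho_\varepsilon\ge0$ be a smooth mollifier supported in $[-\varepsilon,\varepsilon]$ and $\varphi_\varepsilon=(1-\varepsilon)(\varphi*\rho_\varepsilon)+\varepsilon t$. It is smooth and admissible with $\varphi_\varepsilon'\ge\varepsilon>0$, so $e^{i\varphi_\varepsilon}$ is a sense-preserving homeomorphism of $\mathbb T$. Hence $f_\varepsilon=P[e^{i\varphi_\varepsilon}]=h_\varepsilon+\overline{g_\varepsilon}$ is univalent, and its Jacobian has no zeros by Lewy's theorem. It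 extends homeomorphically to $\overline{\mathbb D}$: it is continuous there, is $e^{i\varphi_\varepsilon}$ on $\mathbb T$, and $|f_\varepsilon|<1$ inside because $e^{i\varphi_\varepsilon}$ is not constant. The winding number of $f_\varepsilon-f_\varepsilon(0)$ on $\mathbb T$ is $+1$ and equals that on a small circle about $0$; so the Jacobian is positive. Thus $h_\varepsilon'\ne0$ and $|g_\varepsilon'|<|h_\varepsilon'|$. Since $\varphi_\varepsilon\to\varphi$ at every continuity point of $\varphi$, we have $f_\varepsilon\to f$, $h_\varepsilon'\to h'$, $g_\varepsilon'\to g'$ locally uniformly.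

**Step 2: $f(\mathbb D)$ lies in no line.** This excludes degenerate limits. If $f(\mathbb D)$ lay in a line $L$, then so would the radial limits, which are $F$ a.e.; thus $F$ would take a.e. at most the two values in $L\cap\mathbb T$. If $\varphi$ is continuous, $F$ takes values in every open arc of $\mathbb T$ on a nonempty open set, so this is false. If $\varphi$ is a step function with $k\ge3$ jumps, its values on the $k$ arcs of one period are distinct mod $2\pi$, because the partial sums of the jumps increase strictly from $0$ and stay below $2\pi$ before the last jump; so $F$ takes $k\ge3$ values on arcs. In particular $f$ is not constant.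

**Step 3: $h'\ne0$ and $|a|<1$.** By Hurwitz's theorem, $h'$ is zero-free or $h'\equiv0$. In the latter case $|g'|\le|h'|$ gives $g'\equiv0$ and $f$ is constant, which is excluded. So $a=g'/h'$ is analytic with $|a|\le1$. If $|a|=1$ at some point, then $a\equiv e^{i\alpha}$, $g=e^{i\alpha}h+\kappa$ with a constant $\kappa$, and $e^{i\alpha/2}(f-\overline\kappa)=e^{i\alpha/2}h+\overline{e^{i\alpha/2}h}$ is real. Then $f(\mathbb D)$ lies in a line, contradicting Step 2. So $|a|<1$.

**Step 4: univalence for continuous $\varphi$.** Now $f$ has positive Jacobian, so it is a sense-preserving local homeomorphism. Suppose $f(z_1)=f(z_2)=w$ with $z_1\ne z_2$. On small disjoint circles about $z_1$ and $z_2$, $f-w$ has no zeros and winding number $1$. For small $\varepsilon$ the same holds for $f_\varepsilon-w$, which therefore has a zero inside each circle, contradicting the univalence of $f_\varepsilon$.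

**Step 5: the image.** Since $F$ is continuous, $f$ is continuous on $\overline{\mathbb D}$, and $f(\mathbb T)=\mathbb T$. Each $f(z)$, $z\in\mathbb D$, is an average of $F$ with a positive weight and $F$ is not constant, so $|f|<1$ in $\mathbb D$. Hence $f(\mathbb D)=f(\overline{\mathbb D})\cap\mathbb D$ is closed in $\mathbb D$; it is open because $f$ is a local homeomorphism, and nonempty. So $f(\mathbb D)=\mathbb D$.

*Proof of (ii).* The difficulty is that $f$ is not known to extend to the boundary, so we exhaust $\mathbb D$ from inside by domains on which it does.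

**Step 1: reparametrized restrictions.** The map $f:\mathbb D\to\mathbb D$ is a homeomorphism. For $|f(0)|<R<1$ the set $D_R=f^{-1}(\{|w|<R\})$ is a Jordan domain containing $0$, its closure is a compact subset of $\mathbb D$, and $D_R$ increases to $\mathbb D$ as $R\to1$. By compactness $D_R\supset\{|z|<\rho_R\}$ with $\rho_R\to1$. Let $\chi_R:\mathbb D\to D_R$ be conformal with $\chi_R(0)=0$, $\chi_R'(0)>0$; by Carathéodory's theorem it extends to a homeomorphism of the closures. Schwarz's lemma gives $|\chi_R(z)|\le|z|$, and applied to $z\mapsto\chi_R^{-1}(\rho_Rz)$ it gives $\rho_R/\chi_R'(0)\le1$, so $\rho_R\le\chi_R'(0)\le1$. Any locally uniform limit $\chi$ of the $\chi_R$ satisfies $|\chi(z)|\le|z|$ and $\chi'(0)=1$, so $\chi(z)=z$. By normality $\chi_R(z)\to z$ locally uniformly.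

**Step 2: a limit of boundary functions.** The function $f\circ\chi_R$ is harmonic in $\mathbb D$ and is a homeomorphism of $\overline{\mathbb D}$ onto $\{|w|\le R\}$, sense-preserving inside. Its winding number on $\mathbb T$ about an interior value is the same as on a small circle about the preimage, namely $+1$. So its boundary values are $Re^{i\varphi_R}$ with $\varphi_R$ admissible and continuous, and we may take $\varphi_R(0)\in[0,2\pi)$. By Helly's theorem $\varphi_{R_j}\to\varphi$ pointwise for some $R_j\to1$, and $\varphi$ is admissible. By dominated convergence $f\circ\chi_{R_j}=P[R_je^{i\varphi_{R_j}}]\to P[e^{i\varphi}]$, while the left side tends to $f$. So $f=P[e^{i\varphi}]$.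

**Step 3: no jumps.** If $\varphi$ jumped at $t_1$, then on $(t_1,t_1+2\pi)$ it would take values in $[\varphi(t_1+),\varphi(t_1-)+2\pi]$. So $e^{i\varphi}$ would a.e. avoid the nonempty open arc $A=\{e^{is}:\varphi(t_1-)<s<\varphi(t_1+)\}$. Then $f(\mathbb D)$ would lie in the closed convex hull of $\mathbb T\setminus A$, which does not contain $\mathbb D$. Contradiction. $\square$

## Unimodular dilatation off the support, and the possible singular factor

**Lemma 2.** In the situation of Lemma 1(i), let $S=\operatorname{supp}\mu$. Then $a$ continues analytically across $\mathbb T\setminus S$, and $|a|=1$ there.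

*Proof.* First, $\operatorname{supp}dF=S$: in the continuous case $|dF|=d\mu$, and in the step case a jump $w$ of $\varphi$ satisfies $0<w<2\pi$ and produces a jump of $F$ of size $|e^{iw}-1|\ne0$. By (3), $zh'$ and $zg'$ are analytic on $\mathbb C\setminus S$. Let $J$ be a component of $\mathbb T\setminus S$ and $z=e^{i\tau}\in J$. Since $\frac1{1-e^{ix}}=\frac12+\frac i2\cot\frac x2$ and $\int dF=0=\int d\overline F$, (3) gives
$$zh'=\frac1{4\pi}A,\qquad zg'=\frac1{4\pi}\overline A,\qquad A=\int\cot\frac{\tau-t}2\,dF(t),$$
so $|h'|=|g'|$ on $J$. Near $J$ the quotient $a=g'/h'$ is meromorphic, and it has no pole on $J$ because $|a|<1$ in $\mathbb D$. So $a$ is analytic across $J$. The zeros of $h'$ on $J$ are discrete; off them $|a|=1$, and by continuity $|a|=1$ on $J$. $\square$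

So an inner dilatation is easy to produce: take $\varphi$ continuous with $\operatorname{supp}\mu$ of Lebesgue measure zero, for instance the Cantor data. The point at which this stops is the singular factor. The function $S(z)=\exp(-\frac{1+z}{1-z})$ also has modulus $1$ off a closed null set and continues analytically there, yet it is not a Blaschke product. Nothing about $\mathbb T\setminus\operatorname{supp}\mu$ can tell the two cases apart.

One might try to remove the singular factor. Frostman's theorem says that for an inner function $a$ and all $\lambda\in\mathbb D$ outside a set of capacity zero, $(a-\lambda)/(1-\overline\lambda a)$ is a Blaschke product. This shift is realized by an affine change of the image: with $|\kappa|<1$,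
$$f+\kappa\overline f=(h+\kappa g)+\overline{(g+\overline\kappa h)}$$
has dilatation $(a+\overline\kappa)/(1+\kappa a)$, the shift with $\lambda=-\overline\kappa$. But $w\mapsto w+\kappa\overline w$ maps $\mathbb D$ onto an ellipse with semi-axes $1\pm|\kappa|$. The dilatation is repaired and the image is spoiled; only $\kappa=0$ keeps the disc.

So we must look at the points of $\operatorname{supp}\mu$ themselves. The next lemma says what is enough.

**Lemma 4.** If $a$ is inner and $\limsup_{r\to1}|a(r\zeta)|>0$ for every $\zeta\in\mathbb T$, then $a$ is a (possibly finite) Blaschke product up to a unimodular constant.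

*Proof.* Write $a=BS_\nu$. If $\nu\ne0$, then there is a $\zeta=e^{i\theta}$ at which the symmetric derivative of $\nu$ is $+\infty$ (Rudin, Thm 7.15). By (2), with $\delta=1-r$,
$$P[\nu](r\zeta)\ge\frac1{2\pi}\cdot\frac{\nu([\theta-\delta,\theta+\delta])}{4\delta}\to\infty,$$
so $|a(r\zeta)|\le|S_\nu(r\zeta)|=e^{-P[\nu](r\zeta)}\to0$, a contradiction. $\square$

(The number 3 is reserved for the lemma that supplies the hypothesis.)

## Radial limits at points where $\mu$ is concentrated

Look at (4) with $z=re^{i\theta}$ and $\theta\in\operatorname{supp}\mu$. If $\mu$ is so concentrated near $\theta$ that the integrals are dominated by $t$ near $\theta$, we may replace $\varphi(t)$ by $\varphi(\theta)$. Both integrals become multiples of the *same* number $C=\int(1-re^{i(\theta-t)})^{-1}d\mu(t)$: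
$$2\pi zh'\approx e^{i\varphi(\theta)}C,\qquad2\pi zg'\approx-e^{-i\varphi(\theta)}C,\qquad a\approx-e^{-2i\varphi(\theta)}.$$
The limit is unimodular whatever $C$ is. To justify it, $C$ must be large, and concentration makes it large: $|C|$ is at least of order $\mu([\theta-\delta,\theta+\delta])/\delta$. The error must be smaller, and here the same measure helps a second time, because $|\varphi(t)-\varphi(\theta)|$ is itself bounded by the $\mu$-mass near $\theta$.

**Lemma 3.** Let $\varphi$ be admissible and continuous, $\mu=d\varphi$, $\theta\in\mathbb R$, and $m(s)=\mu([\theta-s,\theta+s])$ for $0\le s\le\pi$. If $\delta_j\to0^+$ is a sequence with $m(\delta_j)>0$ and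
$$\frac{\delta_j}{m(\delta_j)}\Big(1+\int_{\delta_j}^\pi\frac{m(s)^2}{s^2}\,ds\Big)\to0,\tag{5}$$
then $a((1-\delta_j)e^{i\theta})\to-e^{-2i\varphi(\theta)}$.

*Proof.* Let $\delta\in(0,\frac12]$, $r=1-\delta$, $k(t)=1/(1-re^{i(\theta-t)})$, $C=\int k\,d\mu$, and represent $t$ so that $s=|t-\theta|\le\pi$.

**Step 1: $C$ is large.** We have
$$\operatorname{Re}k=\tfrac12\big(1+P_r(\theta-t)\big)>0,$$
and by (2) this is at least $\frac1{8\delta}$ when $s\le\delta$. Hence $|C|\ge\operatorname{Re}C\ge m(\delta)/(8\delta)$.

**Step 2: the error of freezing $\varphi$.** Since $|e^{\pm i\varphi(t)}-e^{\pm i\varphi(\theta)}|\le|\varphi(t)-\varphi(\theta)|\le m(|t-\theta|)$ and $|k|\le3/\max(\delta,s)$ by (1),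
$$\Big|\int e^{\pm i\varphi}k\,d\mu-e^{\pm i\varphi(\theta)}C\Big|\le E:=3\int\frac{m(|t-\theta|)}{\max(\delta,|t-\theta|)}\,d\mu(t)=3\int_0^\pi\frac{m(s)\,dm(s)}{\max(\delta,s)},$$
because $dm$ is the image of $\mu$ under $t\mapsto|t-\theta|$.

**Step 3: computing $E$.** The function $m$ is continuous, $m(0)=0$ and $m(\pi)=2\pi$, so integration by parts gives
$$\int_0^\pi\frac{m\,dm}{\max(\delta,s)}=\frac{m(\delta)^2}{2\delta}+\Big[\frac{m(s)^2}{2s}\Big]_\delta^\pi+\frac12\int_\delta^\pi\frac{m^2}{s^2}\,ds=2\pi+\frac12\int_\delta^\pi\frac{m^2}{s^2}\,ds.$$

**Step 4: the quotient.** We compare error and main term. By Steps 1–3,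
$$\frac E{|C|}\le\frac{8\delta}{m(\delta)}\Big(6\pi+\frac32\int_\delta^\pi\frac{m^2}{s^2}\,ds\Big),$$
which tends to $0$ along $\delta_j$ by (5). By (4),
$$a(re^{i\theta})=-\frac{e^{-i\varphi(\theta)}C+O(E)}{e^{i\varphi(\theta)}C+O(E)}\to-e^{-2i\varphi(\theta)}$$
along $\delta_j$; the denominator is nonzero once $E<|C|$. $\square$

As a check, take $\varphi(t)=t$. Then $m(s)=2s$ and the left side of (5) tends to $\frac12(1+4\pi)$, so (5) fails, as it must since $a\equiv0$.

## The Cantor boundary function

We prove Theorem 1. The Cantor function $c$ is continuous, so Lemma 1(i) shows that $f$ is univalent and sense-preserving with $f(\mathbb D)=\mathbb D$. Let $K_0\subset[0,2\pi]$ be $2\pi$ times the ternary Cantor set and $K$ its image on $\mathbb T$. By a stage-$k$ interval we mean $2\pi$ times one of the $2^k$ intervals of length $3^{-k}$ at stage $k$ of the Cantor construction; it has length $2\pi3^{-k}$ and $\mu$-mass $2\pi2^{-k}$. The function $\varphi$ is constant on each component of the complement of $K_0$, and every point of $K_0$ lies in stage-$k$ intervals of positive mass for all $k$, so $\operatorname{supp}\mu=K$. This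 set has Lebesgue measure $0$.

**Step 1: $a$ is inner.** By Lemma 2, $a$ continues analytically across $\mathbb T\setminus K$ with $|a|=1$ there. So $a$ has a unimodular radial limit at every point of $\mathbb T\setminus K$, which has full measure.

**Step 2: power bounds for $m$ at points of $K_0$.** This prepares condition (5). Let $\theta\in K_0$, $\alpha=\log2/\log3$, and $0<s\le\pi$. Note $\frac12<\alpha<1$, because $3<4$, and $2^{-k}=(3^{-k})^\alpha$.

For the lower bound, choose $k\ge1$ with $2\pi3^{-k}\le s<2\pi3^{-k+1}$. The stage-$k$ interval containing $\theta$ has length at most $s$, so it lies in $[\theta-s,\theta+s]$. As $3^{-k}>s/6\pi$,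
$$m(s)\ge2\pi2^{-k}=2\pi(3^{-k})^\alpha\ge2\pi(s/6\pi)^\alpha.$$

For the upper bound, choose $k\ge0$ with $2\pi3^{-k-1}<2s\le2\pi3^{-k}$. An interval in $[0,2\pi]$ of length at most $2\pi3^{-k}$ meets at most two stage-$k$ intervals: if it met three consecutive ones, it would contain the middle one and both adjacent gaps, each of length at least $2\pi3^{-k}$, so its length would be at least $3\cdot2\pi3^{-k}$. The arc $[\theta-s,\theta+s]$ becomes at most two intervals of $[0,2\pi]$ after a split at $t=0$ if necessary, so it meets at most four stage-$k$ intervals. As $3^{-k-1}<s/\pi$,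
$$m(s)\le8\pi2^{-k}=16\pi2^{-k-1}\le16\pi(s/\pi)^\alpha.$$

**Step 3: radial limits on $K$.** We verify (5). By Step 2, $\int_\delta^\pi m^2s^{-2}ds\le\mathrm{const}\int_0^\pi s^{2\alpha-2}ds<\infty$ since $2\alpha-2>-1$, and $\delta/m(\delta)\le\mathrm{const}\cdot\delta^{1-\alpha}\to0$. So (5) holds for every sequence $\delta_j\to0^+$, and Lemma 3 gives
$$\lim_{r\to1}a(re^{i\theta})=-e^{-2i\varphi(\theta)}\qquad(\theta\in K_0).\tag{6}$$
With Step 1, $a$ has a radial limit of modulus $1$ at every point of $\mathbb T$.

**Step 4: $a$ is a Blaschke product.** This is now Lemma 4.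

**Step 5: $a$ is infinite.** The point is that $-e^{-2i\varphi}$ turns clockwise while a finite Blaschke product turns counterclockwise. Suppose $a$ is a finite Blaschke product. As $|a|<1$, its degree is at least $1$, so $a(e^{it})=e^{i\psi(t)}$ with $\psi$ continuous and strictly increasing. By (6), $e^{i(\psi+2\varphi)}=-1$ on $K_0$. Let $\theta_k=2\pi3^{-k}\in K_0$. Then
$$(\psi+2\varphi)(\theta_k)-(\psi+2\varphi)(0)\in2\pi\mathbb Z\qquad\text{for all }k.$$
This number is positive, because $\psi$ increases strictly and $\varphi(\theta_k)=2\pi2^{-k}>0=\varphi(0)$; and it tends to $0$ as $k\to\infty$ by continuity. That is impossible. So $a$ is an infinite Blaschke product, and Theorem 1 is proved. $\blacksquare$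

## Inner dilatation means singular boundary measure

We prove Theorem 2(a). From $f=h+\overline g$ we have
$$f_\theta=i\big(zh'-\overline{zg'}\big),\qquad rf_r=zh'+\overline{zg'}.\tag{7}$$
Inserting (3) into the first formula and using $2\operatorname{Re}\frac1{1-w}=1+\frac{1-|w|^2}{|1-w|^2}$ and $\int dF=0$,
$$f_\theta=\frac1{2\pi}\int2\operatorname{Re}\frac1{1-ze^{-it}}\,dF(t)=P[dF].\tag{8}$$

**Step 1: radial limits of $zh'$ and $zg'$.** We need them to exist a.e., and to be nonzero a.e. for $zh'$. This is part of Smirnov's theorem on Cauchy integrals of measures (they lie in $H^p$ for all $p<1$); here is a direct argument. For a complex measure $\lambda=\nu_1-\nu_2+i(\nu_3-\nu_4)$ with $\nu_j\ge0$ put $w_j=\int\frac{d\nu_j(t)}{1-ze^{-it}}$. As $\operatorname{Re}w_j\ge0$, the functions $u_j=1/(1+w_j)$ are zero-free and bounded by $1$. They have nonzero radial limits a.e., so $w_j=1/u_j-1$ has finite radial limits a.e., and so does $w=w_1-w_2+i(w_3-w_4)$. Since $w_ju_j=1-u_j$, the product $w\,u_1u_2u_3u_4$ is bounded and analytic; unless $w\equiv0$ its radial limits are nonzero a.e., hence so are those of $w$. By (3) this applies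 to $zh'$ and $zg'$, and $h'\not\equiv0$.

By (8), $dF=ie^{i\varphi}d\mu$ and Fatou's theorem, $f_\theta$ has radial limit $i\varphi'e^{i\varphi}$ a.e., where $\varphi'$ is the density of the absolutely continuous part of $\mu$.

**Step 2: singular implies inner.** If $\mu$ is singular, $\varphi'=0$ a.e., so by (7) the radial limits satisfy $zh'=\overline{zg'}\neq0$ a.e. Hence $|a|=1$ a.e.

**Step 3: inner implies singular.** Let $|a|=1$ a.e. We show $\varphi'=0$ a.e. by proving that the radial derivative of $f$ points strictly outward at the boundary. At a.e. $\theta$ let $R$ be the radial limit of $rf_r$, which is also that of $f_r$. For complex numbers $X,Y$ we have $|X|^2-|Y|^2=\operatorname{Re}\big[(X+\overline Y)\overline{(X-\overline Y)}\big]$, because the cross terms $-XY+\overline{XY}$ are imaginary. Apply this to $X=zh'$, $Y=zg'$. The left side is $|zh'|^2(1-|a|^2)$, which tends to $0$ a.e. On the right, $X+\overline Y\to R$ and $X-\overline Y=f_\theta/i\to\varphi'e^{i\varphi}$. Hence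
$$0=\varphi'(\theta)\operatorname{Re}\big(e^{-i\varphi(\theta)}R\big)\qquad\text{a.e.}\tag{9}$$
Now let $u=1-\operatorname{Re}(e^{-i\varphi(\theta)}f)$. It is harmonic and nonnegative, and $u(re^{i\theta})\to0$ as $r\to1$, since $f$ is continuous on $\overline{\mathbb D}$. Harnack's inequality gives
$$u(re^{i\theta})\ge\frac{1-r}{1+r}\,u(0)\ge\frac{1-r}2\,(1-|f(0)|).$$
Also $u(re^{i\theta})=\int_r^1\operatorname{Re}\big(e^{-i\varphi(\theta)}f_\rho(\rho e^{i\theta})\big)d\rho$, the integrand having a finite limit. So $u(re^{i\theta})/(1-r)$ is the mean of that integrand over $[r,1)$ and tends to $\operatorname{Re}(e^{-i\varphi(\theta)}R)$. Therefore $\operatorname{Re}(e^{-i\varphi(\theta)}R)\ge\frac12(1-|f(0)|)>0$, and (9) forces $\varphi'(\theta)=0$ for a.e. $\theta$. So $\mu$ is singular. $\square$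

## No analytic continuation at points of the support

We prove Theorem 2(b). By Lemma 2, $a$ continues across every point of $\mathbb T\setminus\operatorname{supp}\mu$, and $\operatorname{supp}\mu$ is nonempty and perfect because $\mu\ne0$ is atomless. It remains to show that an inner $a$ does not continue across any point of $\operatorname{supp}\mu$. The plan is the one from Step 5 for the Cantor data. There, (5) gave the values of $a$ on the support; here we have no information about $m$, but we may use the assumed continuation instead.

Suppose $a$ is inner and continues analytically across an open arc $I\ne\mathbb T$ containing a point $\theta_0\in\operatorname{supp}\mu$. By continuity $|a|=1$ on $I$; write $a(e^{it})=e^{i\psi(t)}$ on $I$ with $\psi$ continuous.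

**Step 1: $\psi$ is strictly increasing.** At $\zeta=e^{it}\in I$ we have $\psi'(t)=\zeta a'(\zeta)/a(\zeta)$. This is real, so it equals $\partial_r\log|a|=\partial_r|a|$ at $\zeta$. With $q=|a(0)|<1$, Schwarz–Pick gives $|a(r\zeta)|\le\frac{r+q}{1+rq}$, so
$$\frac{1-|a(r\zeta)|}{1-r}\ge\frac{1-q}{1+rq},\qquad\text{and}\qquad\psi'\ge\frac{1-q}{1+q}>0.$$

**Step 2: a square root and an identity.** We want to show $a=-e^{-2i\varphi}$ on the support near $\theta_0$, and a square root of $a$ makes this a linear statement. Let $J\subset I$ be a compact arc with $\theta_0$ in its interior. Near $J$ the function $a$ is analytic and zero-free, so there is an analytic $b$ with $b^2=a$ in a simply connected neighborhood of $J$. Put $A=zh'$, so $zg'=aA$ and, by (7), $f_\theta/i=A-\overline{aA}$. Then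
$$\frac{bf_\theta}i=bA-|b|^2\,\overline{bA}=\big(bA-\overline{bA}\big)+(1-|b|^2)\overline{bA},\qquad\operatorname{Re}\frac{bf_\theta}i=(1-|a|)\operatorname{Re}(bA).\tag{10}$$

**Step 3: passing to the boundary.** Let $\chi$ be a real smooth function supported in the interior of $J$. Multiply (10) by $\chi(t)$ and integrate over $|z|=r$. By (8), $f_\theta(re^{it})dt\to dF=ie^{i\varphi}d\mu$ weak-* with bounded total variation, and $b(re^{it})\to b(e^{it})$ uniformly on $\operatorname{supp}\chi$. So the left side tends to $\int\chi\operatorname{Re}(be^{i\varphi})\,d\mu$. On the right, $1-|a(re^{it})|\le\mathrm{const}\cdot(1-r)$ for $t\in\operatorname{supp}\chi$, because $a$ is Lipschitz near $J$ and $|a|=1$ on $J$. By (4) and (1), with $\delta=1-r$,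
$$\int|A(re^{it})|\,dt\le\frac1{2\pi}\int\Big(\int_{-\pi}^\pi\frac{3\,ds}{\max(\delta,|s|)}\Big)d\mu=6\Big(1+\log\frac\pi\delta\Big).$$
So the right side is $O(\delta\log\frac1\delta)$ and tends to $0$. Hence $\int\chi\operatorname{Re}(be^{i\varphi})\,d\mu=0$ for all such $\chi$.

**Step 4: the values of $a$ on the support.** By Step 3, $\operatorname{Re}(be^{i\varphi})=0$ $\mu$-a.e. in the interior of $J$. The function is continuous, so it vanishes at every point of $\operatorname{supp}\mu$ there. As $|be^{i\varphi}|=1$, we get $be^{i\varphi}=\pm i$ and $ae^{2i\varphi}=-1$ at those points.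

**Step 5: contradiction.** Since $\operatorname{supp}\mu$ is perfect, there are $\theta_j\to\theta_0$ in $\operatorname{supp}\mu$ with $\theta_j\ne\theta_0$, all in the interior of $J$. By Step 4, $(\psi+2\varphi)(\theta_j)-(\psi+2\varphi)(\theta_0)\in2\pi\mathbb Z$. But $\psi+2\varphi$ is continuous and strictly increasing, so these numbers are nonzero and tend to $0$, which is impossible. So $a$ does not continue across $\theta_0$.

Finally, a finite Blaschke product is inner and continues across all of $\mathbb T$, whereas $\operatorname{supp}\mu\ne\emptyset$; so it cannot occur. $\square$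

**Remark.** The proof of Theorem 1 now gives more. If $\mu=d\varphi$ is atomless and singular, and at every $\theta\in\operatorname{supp}\mu$ condition (5) holds for some $\delta_j\to0^+$, then $a$ is an infinite Blaschke product. Indeed $a$ is inner by (a); $\limsup_{r\to1}|a(r\zeta)|=1$ at every $\zeta$ by Lemmas 2 and 3; so Lemma 4 applies, and (b) excludes the finite case. This covers every $\mu$ with $c_1s^\alpha\le m_\theta(s)\le c_2s^\alpha$ for all $\theta\in\operatorname{supp}\mu$, $0<s\le\pi$, with fixed $\alpha\in(0,1)$ and $c_1,c_2>0$, where $m_\theta(s)=\mu([\theta-s,\theta+s])$. The upper bound rules out atoms. The lower bound makes the symmetric derivative infinite on $\operatorname{supp}\mu$, which is therefore a null set. The left side of (5) is at most a constant times $\delta^{1-\alpha}\big(1+\int_\delta^\pi s^{2\alpha-2}ds\big)$, which is $O(\delta^{1-\alpha})$, $O(\delta^{1/2}\log\frac1\delta)$ or $O(\delta^\alpha)$ according as $\alpha>\frac12$, $\alpha=\frac12$ or $\alpha<\frac12$.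

## Every nonempty perfect set occurs

We prove Theorem 2(c).

*Necessity.* Let $a$ be an infinite Blaschke product that is the dilatation of a univalent harmonic self mapping of $\mathbb D$ (replaced by its conjugate if it is sense-reversing). The accumulation set of its zeros is its non-continuation set, which by (b) is $\operatorname{supp}\mu$, nonempty and perfect.

*Sufficiency.* Let $K\subset\mathbb T$ be nonempty and perfect. By (b) we need an atomless $\mu$ with support $K$ and Blaschke dilatation. If $K$ has positive length, and certainly if $K=\mathbb T$, Lemma 2 no longer shows that $a$ is inner, so the Cantor argument does not carry over as it stands. Instead we return to step functions, whose dilatations are finite Blaschke products, and take a limit. The regular polygons lost everything because $|a|$ decayed on every fixed circle. The cure is to choose, at stage $n$, a circle $|z|=r_n$ on which $|a|$ is already close to $1$, and to make all later changes of the measure so small that $|a|$ stays close to $1$ on that circle.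

**Step 1: the class of measures.** We set up a family on which the dilatation makes sense. Fix $t_0\in\mathbb T$. Let $\mathcal M$ be the set of positive measures $\nu$ on $\mathbb T$ of mass $2\pi$ with $\nu(\{t_0\})=0$ that are either atomless or finitely supported with at least three atoms. For $\nu\in\mathcal M$ let $\varphi_\nu$ be the admissible function with $\varphi_\nu(t)=\nu((t_0,t])$ for $t_0\le t<t_0+2\pi$. It is continuous, or a step function with at least three jumps per period, and $d\varphi_\nu=\nu$. By Lemma 1(i) the dilatation $a_\nu$ of $P[e^{i\varphi_\nu}]$ is well defined with $|a_\nu|<1$. Let $d$ be a metric for the weak-* topology on the compact space of positive measures of mass $2\pi$.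

**Step 2: finitely supported $\nu$ give finite Blaschke products.** By (3), $a_\nu$ is rational. It is bounded by $1$ in $\mathbb D$, so it has no poles on $\overline{\mathbb D}$. By Lemma 2, $|a_\nu|=1$ on $\mathbb T$ off a finite set, hence on $\mathbb T$. A rational function without poles on $\overline{\mathbb D}$ and of modulus $1$ on $\mathbb T$ is a finite Blaschke product. In particular $|a_\nu(z)|\to1$ uniformly as $|z|\to1$.

**Step 3: $a_\nu$ depends continuously on $\nu$.** We claim that if $\nu_j\to\nu$ weak-* with $\nu_j,\nu\in\mathcal M$, then $a_{\nu_j}\to a_\nu$ locally uniformly. For every non-atom $t\in(t_0,t_0+2\pi)$ of $\nu$ the endpoints of $(t_0,t]$ carry no $\nu$-mass, so $\varphi_{\nu_j}(t)\to\varphi_\nu(t)$. This holds for a.e. $t$, so the Poisson integrals converge locally uniformly with derivatives, and the limiting $h'$ is zero-free. The quotients $g'/h'$ therefore converge.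

**Step 4: inductive construction.** We build finitely supported $\mu_n\in\mathcal M$ with $P_n=\operatorname{supp}\mu_n\subset K\setminus\{t_0\}$ and maximal atom $M_n$, and numbers $r_n\in(1-\frac1n,1)$, $\varepsilon_n>0$. For $n\ge2$ the set $P_n$ will be a $\frac1n$-net of $K$, meaning that every point of $K$ is within distance $\frac1n$ of $P_n$. Let $\mu_1$ have three equal atoms in $K\setminus\{t_0\}$, which is possible because a nonempty perfect set is infinite.

Given $\mu_n$, use Step 2 to choose $r_n\in(1-\frac1n,1)$ with $|a_{\mu_n}|>1-\frac1n$ on $|z|=r_n$. Then choose $\varepsilon_n>0$ so small that every positive measure $\nu$ of mass $2\pi$ with $d(\nu,\mu_n)<\varepsilon_n$ satisfies: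

1. if $\nu\in\mathcal M$, then $|a_\nu|>1-\frac2n$ on $|z|=r_n$;
2. $\nu(\{t\})\le2M_n$ for all $t$;
3. $\nu(B(p,\frac1n))>0$ for all $p\in P_n$, where $B(p,\rho)$ is the open arc of radius $\rho$ about $p$.

Each can be achieved. Item 1 follows from Step 3: a sequence in $\mathcal M$ tending to $\mu_n$ and violating item 1 would have dilatations converging uniformly to $a_{\mu_n}$ on $|z|=r_n$. For item 2, suppose $\nu_j\to\mu_n$ with $\nu_j(\{t_j\})>2M_n$ and, after passing to a subsequence, $t_j\to t$. Every closed arc $V$ centered at $t$ satisfies $\mu_n(V)\ge\limsup\nu_j(V)\ge2M_n$, so $\mu_n(\{t\})\ge2M_n>M_n$, impossible. Item 3 holds because $\liminf\nu_j(U)\ge\mu_n(U)$ for open $U$ whenever $\nu_j\to\mu_n$, and $P_n$ is finite.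

Now choose $\mu_{n+1}\in\mathcal M$ finitely supported in $K\setminus\{t_0\}$, with $P_{n+1}$ a $\frac1{n+1}$-net of $K$ and
$$d(\mu_{n+1},\mu_n)<2^{-n-1}\min(\varepsilon_1,\dots,\varepsilon_n),\qquad M_{n+1}\le\tfrac23M_n.\tag{11}$$
To do so, replace each atom of $\mu_n$ of mass $w$ at $p$ by two atoms of mass $w/2$, one at $p$ and one at a point $p'\in K\setminus\{t_0\}$ very close to $p$, with all the points $p'$ new and distinct; this is possible since $K$ is perfect. Multiply the result by $1-\tau$ and add the uniform measure of mass $2\pi\tau$ on a finite $\frac1{n+1}$-net of $K$ contained in $K\setminus\{t_0\}$; such a net exists because $K\setminus\{t_0\}$ is dense in $K$. As $\tau\to0$ and $p'\to p$ these measures tend weak-* to $\mu_n$. Their maximal atom is at most $\frac12M_n+2\pi\tau$, which is at most $\frac23M_n$ once $\tau\le M_n/12\pi$.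

**Step 5: the limit measure.** We show that $\mu_n$ converges to an atomless measure with support $K$. By (11) the sequence is Cauchy, so it converges weak-* to a positive measure $\mu$ of mass $2\pi$, and
$$d(\mu,\mu_n)\le\sum_{k\ge n}2^{-k-1}\varepsilon_n=2^{-n}\varepsilon_n<\varepsilon_n\qquad\text{for every }n,$$
because for $k\ge n$ the minimum in (11), with $k$ in place of $n$, includes $\varepsilon_n$. So items 1–3 apply to $\nu=\mu$ for every $n$, item 1 as soon as we know $\mu\in\mathcal M$. By item 2 and $M_n\to0$, $\mu$ is atomless; hence $\mu\in\mathcal M$. The open set $\mathbb T\setminus K$ has $\mu_n$-mass $0$ for all $n$, so $\operatorname{supp}\mu\subset K$. Conversely, let $\zeta\in K$ and $n\ge2$, and choose $p\in P_n$ within $\frac1n$ of $\zeta$. Then $B(\zeta,\frac2n)\supset B(p,\frac1n)$ has positive $\mu$-mass by item 3. So $\operatorname{supp}\mu=K$.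

**Step 6: the dilatation of the limit.** By Lemma 1(i), $f=P[e^{i\varphi_\mu}]$ is a sense-preserving univalent harmonic self mapping of $\mathbb D$. By item 1 its dilatation $a=a_\mu$ satisfies
$$|a|>1-\tfrac2n\ \text{ on }|z|=r_n\quad(n\ge1),\qquad r_n\to1.$$
The radial limits of $a$ exist a.e. and can be computed along $r_n$, so they have modulus $1$ and $a$ is inner. Moreover $\limsup_{r\to1}|a(r\zeta)|=1$ for every $\zeta\in\mathbb T$, so $a$ is a Blaschke product by Lemma 4. By (b) the set across which it has no analytic continuation is $\operatorname{supp}\mu=K\ne\emptyset$. So $a$ is an infinite Blaschke product, and its zeros accumulate exactly on $K$. $\blacksquare$
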